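\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\numberwithin{equation}{section}

\title{Strong divergence of sampled Hilbert transforms}


\begin{abstract}
Let $B$ be the space of continuous functions on the circle whose Hilbert transform $Hf$ is continuous. Consider bounded operators $H_N=HA_N$ on $B$ such that $H_Nf$ depends only on the values of $f$ on a finite set, $A_Nf\to f$ uniformly for all $f\in B$, and $H_Nf\to Hf$ uniformly for smooth $f$. It is known that $\limsup_N\|H_Nf\|_\infty=\infty$ for generic $f\in B$. We prove the conjecture that $\lim_N\|H_Nf_*\|_\infty=\infty$ for some $f_*\in B$. We also show that the set of such $f_*$, together with $0$, contains a dense infinite-dimensional linear space but is always meagre, that finite sampling sets may be replaced by closed null sets (though not by arbitrary closed nowhere dense sets), and that the uniform boundedness of the $A_N$ cannot be relaxed to an arbitrarily slow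 growth of norms.
\end{abstract}

\section{The question and the results}

\subsection{Computing a Hilbert transform from samples}

Let $\mathbb T$ be the additive group of real numbers modulo $2\pi$ and let $C=C(\mathbb T)$. The Hilbert transform of $f\in L^1(\mathbb T)$ is
\[
(Hf)(t)=\lim_{\epsilon\to0}\frac1{2\pi}\int_{\epsilon\le|\tau|\le\pi}\frac{f(t+\tau)}{\tan(\tau/2)}\,d\tau ,
\]
where the limit exists for almost all $t$. We write $Hf\in C$ if $Hf$ agrees almost everywhere with a continuous function, and $Hf$ then denotes that function. A continuous $f$ need not have a continuous Hilbert transform, so if both $f$ and $Hf$ are to be measured in the sup-norm the natural space is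
\[
B=\{f\in C: Hf\in C\},\qquad \|f\|_B=\max\{\|f\|_\infty,\|Hf\|_\infty\}.
\]
Let $\mathcal L(B)$ be the set of bounded linear operators on $B$. We ask whether $Hf$, $f\in B$, can be computed from finitely many samples of $f$. A method is a sequence $\{H_N\}_{N\in\mathbb N}\subset\mathcal L(B)$, $\mathbb N=\{1,2,\dots\}$, and we consider the following three properties.

\begin{itemize}
\item[(A)] \emph{Finite sampling.} For every $N$ there is a finite set $\Lambda_N\subset\mathbb T$ such that $f=g$ on $\Lambda_N$ implies $H_Nf=H_Ng$, for all $f,g\in B$.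
\item[(B)] \emph{Convergence on smooth functions.} $\|H_Nf-Hf\|_\infty\to0$ for all $f\in C^\infty(\mathbb T)$.
\item[(C)] \emph{Generation by a sampling series.} There are $A_N\in\mathcal L(B)$ with $\|A_Nf-f\|_\infty\to0$ for all $f\in B$, and $H_Nf=HA_Nf$ for all $f\in B$ and all $N$.
\end{itemize}

So one first reconstructs $f$ from its samples by a uniformly convergent procedure, and then applies $H$. A concrete example is the discrete Fej\'er sum
\begin{equation}\label{eq:Dn}
D_nf=\sum_{j=0}^{n-1}f(t_j)\varphi_j,\qquad t_j=\frac{2\pi j}n,\qquad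
\varphi_j(t)=\frac1n\sum_{|l|<n}\Big(1-\frac{|l|}n\Big)e^{il(t-t_j)} .
\end{equation}
By Lemma~\ref{lem:Dn} below, $A_N=D_N$ and $H_N=HD_N$ have properties (A), (B), (C). Property (A) is the serious restriction. The Fej\'er means $H_Nf=\sigma_NHf=H\sigma_Nf$ satisfy (B) and (C), and $H_Nf\to Hf$ uniformly for every $f\in B$.

Under (A), (B), (C), every sequence is known to \emph{diverge weakly}: there is a residual set of $f\in B$ (one with meagre complement) for which $\limsup_N\|H_Nf\|_\infty=\infty$. We recover this in Proposition~\ref{prop:weak}. Weak divergence at $f$ still allows $H_Nf$ to converge to $Hf$ along a subsequence depending on $f$. The conjecture posed in \cite{OWR} is that for some function this does not happen: for every sequence with (A), (B), (C) there is an $f_*\in B$ with $\lim_N\|H_Nf_*\|_\infty=\infty$.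

It is not obvious which answer to expect. The Baire category argument behind weak divergence cannot produce $f_*$, since for generic $f$ some subsequence of $H_Nf$ does converge to $Hf$ (Theorem~\ref{thm:size}(b)). Nor does the growth of the operator norms decide the matter: there are sequences with (A) and (B) whose norms tend to infinity and for which no strongly divergent function exists (Theorem~\ref{thm:sharp} and Proposition~\ref{prop:weak}). Nevertheless the conjecture is true.

\subsection{Results}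

\begin{theorem}\label{thm:main}
If $\{H_N\}\subset\mathcal L(B)$ has properties {\rm(A), (B), (C)}, then there is $f_*\in B$ with $\lim_{N\to\infty}\|H_Nf_*\|_\infty=\infty$.
\end{theorem}

Put $D_s=\{f\in B:\lim_N\|H_Nf\|_\infty=\infty\}$.

\begin{theorem}[Size of $D_s$]\label{thm:size}
Let $\{H_N\}\subset\mathcal L(B)$ have properties {\rm(A), (B), (C)}.
\begin{itemize}
\item[(a)] $D_s\cup\{0\}$ contains an infinite-dimensional linear subspace that is dense in $B$.
\item[(b)] $D_s$ is meagre. In fact $\liminf_N\|H_Nf-Hf\|_\infty=0$ for all $f$ in a residual subset of $B$.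
\end{itemize}
\end{theorem}

Below, $|E|$ is the Lebesgue measure of $E\subset\mathbb T$, and a null set is a set of measure zero.

\begin{theorem}[Sampling sets]\label{thm:null}
\begin{itemize}
\item[(a)] Theorems~\ref{thm:main} and~\ref{thm:size} remain true if in {\rm(A)} the $\Lambda_N$ are arbitrary closed sets of Lebesgue measure zero.
\item[(b)] Let $\Lambda_N\subset\mathbb T$ be closed sets with $|\mathbb T\setminus\Lambda_N|\to0$; such sets may be nowhere dense. Then there are $\{H_N\},\{A_N\}\subset\mathcal L(B)$ which satisfy {\rm(A)} with these $\Lambda_N$, as well as {\rm(B)} and {\rm(C)}, and for which $\|H_Nf-Hf\|_\infty\to0$ for \emph{all} $f\in B$.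
\end{itemize}
\end{theorem}

Closed sampling sets of positive measure whose measures do not tend to full measure are not treated here.

Property (C) enters our proofs of divergence only through the factorization $H_N=HA_N$ with linear $A_N:B\to B$ and the bound $\sup_N\|A_N\|_{B\to C}<\infty$, where $\|\cdot\|_{B\to C}$ is the norm of an operator from $B$ to $(C,\|\cdot\|_\infty)$. This bound cannot be replaced by any bound tending to infinity.

\begin{theorem}[Uniform boundedness is sharp]\label{thm:sharp}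
Let $\psi(N)\to\infty$ be arbitrary. There are $A_N\in\mathcal L(B)$ such that $H_N=HA_N$ satisfies {\rm(A)} and {\rm(B)}, $\|A_Nf-f\|_\infty\to0$ for $f\in C^\infty(\mathbb T)$, $\|A_N\|_{B\to C}\le\psi(N)$ for all large $N$, and yet
\[
\liminf_{N\to\infty}\|H_Nf-Hf\|_\infty=0\qquad\text{for every }f\in B .
\]
In particular, no strongly divergent $f$ exists for this sequence.
\end{theorem}

Scalars are complex. Everything remains valid for real scalars, with the same proofs; one uses real trigonometric polynomials in the proof of Theorem~\ref{thm:size} and real numbers $s_j$ in that of Theorem~\ref{thm:sharp}.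

\section{Tools}\label{sec:tools}

\subsection{Multipliers and Fej\'er means}

Write $\hat f(\nu)=\frac1{2\pi}\int_{\mathbb T} f(t)e^{-i\nu t}\,dt$. For $f\in L^2$ one has $\widehat{Hf}(\nu)=i\,\mathrm{sgn}(\nu)\hat f(\nu)$, see \cite{Zygmund}; thus
\[
H\sin(jt)=\cos(jt),\qquad H\cos(jt)=-\sin(jt)\qquad(j\ge1),
\]
and $H1=0$. A function in $C^\infty(\mathbb T)$ has absolutely summable Fourier coefficients, so $C^\infty(\mathbb T)\subset B$. The space $B$ is complete: if $f_n\to f$ and $Hf_n\to h$ uniformly, then $Hf_n\to Hf$ in $L^2$, so $Hf=h$ almost everywhere.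

For $w\in L^1$ the Fej\'er means are $\sigma_mw(x)=\sum_{|j|\le m}(1-\frac{|j|}{m+1})\hat w(j)e^{ijx}$. They are convolutions with the Fej\'er kernel
\[
F_m(t)=\sum_{|j|\le m}\Big(1-\frac{|j|}{m+1}\Big)e^{ijt}=\frac1{m+1}\Big(\frac{\sin((m+1)t/2)}{\sin(t/2)}\Big)^2,
\]
which is nonnegative, has mean $\frac1{2\pi}\int F_m=1$, and satisfies
\begin{equation}\label{eq:fejer}
F_m(t)\le\min\Big\{m+1,\ \frac{\pi^2}{(m+1)t^2}\Big\}\qquad(|t|\le\pi).
\end{equation}
Hence $\|\sigma_mf\|_\infty\le\|f\|_\infty$ and $\sigma_mf\to f$ uniformly for $f\in C$. Comparing Fourier coefficients, $H\sigma_mf=\sigma_mHf$ for $f\in B$. So $\|\sigma_mf\|_B\le\|f\|_B$ and $\sigma_mf\to f$ in $B$, and trigonometric polynomials are dense in $B$.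

The operator $H\sigma_m$ is also given by a kernel. With
\[
\tilde F_m(t)=2\sum_{j=1}^m\Big(1-\frac j{m+1}\Big)\sin jt
\]
we have, for all $w\in L^1$,
\begin{equation}\label{eq:conj}
H\sigma_mw(x)=\frac1{2\pi}\int_{-\pi}^{\pi}w(x+t)\tilde F_m(t)\,dt ,
\end{equation}
because the $\nu$-th Fourier coefficient of the right side is $\hat w(\nu)\frac1{2\pi}\int e^{i\nu t}\tilde F_m(t)\,dt=i\,\mathrm{sgn}(\nu)(1-\frac{|\nu|}{m+1})\hat w(\nu)$ for $|\nu|\le m$, and $0$ otherwise.

\begin{lemma}\label{lem:kernel}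
For all $m\ge1$, $|\tilde F_m|\le m$. For $m\ge4$,
\begin{equation}\label{eq:kernel}
\frac1{2\pi}\int_{-\pi}^\pi|\tilde F_m|\,dt\le4\log m,
\qquad\text{so}\qquad
\|\sigma_mHw\|_\infty\le4\log m\,\|w\|_\infty\quad(w\in B).
\end{equation}
Moreover, with $\kappa=1+\pi$,
\begin{equation}\label{eq:sine}
\Big|\sum_{j=1}^n\frac{\sin jt}j\Big|\le\kappa\qquad(n\ge1,\ t\in\mathbb T).
\end{equation}
\end{lemma}

\begin{proof}
First, $|\tilde F_m|\le2\sum_{j\le m}(1-\frac j{m+1})=2(m-\frac m2)=m$. For $0<t\le\pi$ and $p\le q$,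
\begin{equation}\label{eq:dirichlet}
\Big|\sum_{j=p}^q\sin jt\Big|=\Big|\frac{\cos((p-\frac12)t)-\cos((q+\frac12)t)}{2\sin(t/2)}\Big|\le\frac1{\sin(t/2)}\le\frac\pi t .
\end{equation}
Since $\tilde F_m(t)=\frac2{m+1}\sum_{n=1}^m\sum_{j=1}^n\sin jt$, we get $|\tilde F_m(t)|\le2\pi/|t|$ for $0<|t|\le\pi$. Using the bound $m$ for $|t|\le1/m$ and $2\pi/|t|$ elsewhere,
\[
\frac1{2\pi}\int_{-\pi}^\pi|\tilde F_m|\,dt\le\frac1\pi\big(1+2\pi\log(\pi m)\big)=\frac1\pi+2\log\pi+2\log m\le4\log m,
\]
because $\frac1\pi+2\log\pi<2.62<2\log4$. With \eqref{eq:conj} and $\sigma_mHw=H\sigma_mw$ this gives \eqref{eq:kernel}.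

For \eqref{eq:sine} let $0<t<\pi$; the sum is odd in $t$ and vanishes at $0$ and $\pi$. Each term with $j\le1/t$ is at most $t$ in absolute value, and there are at most $1/t$ of them, so together they contribute at most $1$. By Abel summation and \eqref{eq:dirichlet}, the terms with $j>1/t$, whose coefficients $1/j$ decrease and are smaller than $t$, contribute at most $t\cdot\pi/t=\pi$.
\end{proof}

\subsection{A functional and the functions that test it}

Divergence will be detected at the single point $0$, through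
\[
\Phi_m(h)=(\sigma_mh)(0)\qquad(h\in C),\qquad|\Phi_m(h)|\le\|h\|_\infty .
\]
By \eqref{eq:kernel},
\begin{equation}\label{eq:Phi}
|\Phi_m(Hw)|\le4\log m\,\|w\|_\infty\qquad(w\in B,\ m\ge4).
\end{equation}
Up to a constant the following functions attain this logarithm:
\[
g_M(t)=\frac1\kappa\sum_{j=1}^M\frac{\sin jt}j,\qquad\|g_M\|_\infty\le1,\qquad Hg_M(t)=\frac1\kappa\sum_{j=1}^M\frac{\cos jt}j .
\]
Indeed, \emph{for every $M\ge m$},
\begin{equation}\label{eq:theta}
\Phi_m(Hg_M)=\theta(m):=\frac1\kappa\sum_{j=1}^m\Big(1-\frac j{m+1}\Big)\frac1j,\qquad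
\frac{\log m}{2\kappa}\le\theta(m)\le\log m\quad(m\ge8).
\end{equation}
To see the bounds, note that $\kappa\theta(m)=\sum_{j\le m}\frac1j-\frac m{m+1}$. This is at least $\log m-1\ge\frac12\log m$, since $\log m\ge2$, and at most $1+\log m\le\kappa\log m$. The fact that the value does not depend on $M\ge m$ is essential: the functions $g_M$, $M\ge m$, all push $\Phi_m\circ H$ in the same direction by the same amount.

\subsection{Discrete Fej\'er sums}

We now verify the example of the introduction; the same estimates are needed for Theorem~\ref{thm:sharp}. Put $e_\nu(t)=e^{i\nu t}$.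

\begin{lemma}\label{lem:Dn}
Let $D_n$ and $\varphi_j$ be as in \eqref{eq:Dn}.
\begin{itemize}
\item[(a)] If $q=\sum_jb_j\varphi_j$, then $\|q\|_\infty\le\max_j|b_j|$, and $\|Hq\|_\infty\le12\log(2n)\max_j|b_j|$ for $n\ge5$.
\item[(b)] $\|D_ne_\nu-e_\nu\|_B\le2|\nu|/n$ for all $\nu\in\mathbb Z$.
\end{itemize}
Consequently $A_N=D_N$, $H_N=HD_N$ have properties {\rm(A), (B), (C)}.
\end{lemma}

\begin{proof}
Since $\frac1n\sum_je^{i(\nu-l)t_j}$ is $1$ if $l\equiv\nu\pmod n$ and $0$ otherwise,
\[
D_ne_\nu=\sum_{|l|<n,\ l\equiv\nu}\Big(1-\frac{|l|}n\Big)e_l .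
\]
For $|\nu|<n$ this reads
\[
D_ne_\nu=\Big(1-\frac{|\nu|}n\Big)e_\nu+\frac{|\nu|}n\,e_{\nu-n\,\mathrm{sgn}\,\nu}.
\]
(a) With $\nu=0$ we get $\sum_j\varphi_j=1$. Also $\varphi_j=\frac1nF_{n-1}(\cdot-t_j)\ge0$, so $\|q\|_\infty\le\max_j|b_j|$. As $q$ has degree less than $n$ and $2(1-\frac{|j|}{2n})-(1-\frac{|j|}n)=1$, we have $q=2\sigma_{2n-1}q-\sigma_{n-1}q$. Apply $H$ and \eqref{eq:kernel}, with $n-1\ge4$: $\|Hq\|_\infty\le\big(8\log(2n-1)+4\log(n-1)\big)\|q\|_\infty\le12\log(2n)\|q\|_\infty$.

(b) If $|\nu|<n$, then $D_ne_\nu-e_\nu=\frac{|\nu|}n(e_{\nu-n\,\mathrm{sgn}\,\nu}-e_\nu)$. Since $H$ multiplies each exponential by $\pm i$ or $0$, both this function and its Hilbert transform are at most $2|\nu|/n$ in absolute value. If $|\nu|\ge n$, then $D_ne_\nu=D_ne_{\nu'}$ with $\nu'\equiv\nu\pmod n$, $0\le\nu'<n$, is a convex combination of exponentials, so $\|D_ne_\nu-e_\nu\|_B\le2\le2|\nu|/n$.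

Finally, $D_N$ is bounded in the sup-norm and takes values in a finite-dimensional space of trigonometric polynomials, which $H$ maps to itself and on which all norms are equivalent. So $D_N,HD_N\in\mathcal L(B)$. Property (A) is clear, with $\Lambda_N=\{2\pi j/N:0\le j<N\}$. For $f\in C^\infty(\mathbb T)$, (b) gives $\|D_Nf-f\|_B\le\frac2N\sum_\nu|\nu||\hat f(\nu)|\to0$, hence (B). Since $\|D_Nf\|_\infty\le\|f\|_\infty$ and $C^\infty(\mathbb T)$ is dense in $C$, also $D_Nf\to f$ uniformly for all $f\in C$, hence (C).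
\end{proof}

\section{Hiding a function on the sampling set}

\subsection{Finite sets do not see the Hilbert transform}

The function $g_M$ has sup-norm at most $1$, but its norm in $B$ is of order $\log M$. The next lemma produces functions that are small in $B$ and that no operator sampling on a given finite set can tell from $g_M$.

\begin{lemma}[Hiding]\label{lem:hide}
Let $F\subset\mathbb T$ be finite and let $v:F\to\mathbb C$ satisfy $|v|\le1$. There is $f\in C^\infty(\mathbb T)$ with $f=v$ on $F$ and $\|f\|_B\le1$.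
\end{lemma}

\begin{proof}
If $F=\emptyset$ take $f=0$. Let $F=\{\lambda_1,\dots,\lambda_q\}$ with $q$ distinct points. The idea is to build a narrow bump of height $1$ with tiny Hilbert transform, and to place copies of it at the points $\lambda_l$. Choose $0<\rho<\pi$ such that the arcs $|t-\lambda_l|<\rho$ are disjoint, and $\chi\in C^\infty(\mathbb T)$ with $0\le\chi\le1$, $\chi(0)=1$, supported in $|t|<\rho$. Put
\[
L_n=\sum_{j=1}^n\frac1j,\qquad u_n(t)=\frac1{L_n}\sum_{j=1}^n\frac{\cos jt}j,\qquad w_n=\chi u_n .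
\]
Then $w_n(0)=1$ and $|w_n|\le1$. By \eqref{eq:sine}, $\|Hu_n\|_\infty\le\kappa/L_n$. The cut-off costs little: from the definition of $H$,
\[
H(\chi u_n)(t)-\chi(t)Hu_n(t)=\frac1{2\pi}\int_{-\pi}^\pi\frac{\chi(t+\tau)-\chi(t)}{\tan(\tau/2)}\,u_n(t+\tau)\,d\tau ,
\]
and $|\cot(\tau/2)|\le2/|\tau|$, so the right side is in absolute value at most
\[
\frac{\|\chi'\|_\infty}\pi\int_{\mathbb T}|u_n|\,dt\le\frac{\|\chi'\|_\infty}\pi\sqrt{2\pi}\,\Big(\int_{\mathbb T}|u_n|^2\,dt\Big)^{1/2}=\frac{\|\chi'\|_\infty}\pi\sqrt{2\pi}\,\frac1{L_n}\Big(\pi\sum_{j\le n}\frac1{j^2}\Big)^{1/2}.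
\]
Hence $\|Hw_n\|_\infty=O(1/L_n)\to0$. Choose $n$ with $q\|Hw_n\|_\infty\le1$ and put $f=\sum_lv(\lambda_l)w_n(\cdot-\lambda_l)$. The supports are disjoint, so $f=v$ on $F$ and $\|f\|_\infty\le1$; and $\|Hf\|_\infty\le q\|Hw_n\|_\infty\le1$.
\end{proof}

\subsection{One hidden function: weak divergence}

\begin{proposition}\label{prop:weak}
If $\{H_N\}\subset\mathcal L(B)$ satisfies {\rm(A)} and {\rm(B)}, then $\|H_N\|_{B\to C}\to\infty$. In particular $\limsup_N\|H_Nf\|_\infty=\infty$ for all $f$ in a residual subset of $B$.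
\end{proposition}

\begin{proof}
Fix $m\ge8$. By (B), $\|H_Ng_m-Hg_m\|_\infty\le1$ for all $N\ge N_0(m)$. For such $N$, Lemma~\ref{lem:hide} gives $f$ with $\|f\|_B\le1$ and $f=g_m$ on $\Lambda_N$. By (A), $H_Nf=H_Ng_m$, so
\[
\|H_N\|_{B\to C}\ge\|H_Nf\|_\infty\ge|\Phi_m(H_Ng_m)|\ge\Phi_m(Hg_m)-1=\theta(m)-1 ,
\]
and $\theta(m)\to\infty$ by \eqref{eq:theta}. The last statement follows from the Banach--Steinhaus theorem.
\end{proof}

\subsection{From one hidden function to many}\label{sub:idea}

For strong divergence one function $f_*=\sum_ia_if_i$ must be bad for \emph{all} large $N$. Suppose $f_i$ is hidden behind $g_{m_i}$ for all $N<n_i$, that is, $H_Nf_i=H_Ng_{m_i}$ for these $N$. As long as $f_i$ is hidden and $N$ is so large that $H_Ng_{m_i}$ is close to $Hg_{m_i}$, the function $H_Nf_i$ is large. As $f_i$ is smooth, (B) applies to it eventually; then $H_Nf_i$ is close to $Hf_i$, and $f_i$ is harmless. In between there may be a range of $N$ in which $\Lambda_N$ contains points outside the hiding set,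 but $H_Nf_i$ has not yet settled. There $H_Nf_i$ is uncontrolled and could cancel the contribution of the functions still hidden.

This is where (C) is needed. The operators $A_N:B\to C$ are bounded and converge pointwise, so by the Banach--Steinhaus theorem
\[
S:=\max\{1,\sup_N\|A_N\|_{B\to C}\}<\infty ,
\]
and \eqref{eq:Phi} with $w=A_Nf$ gives
\begin{equation}\label{eq:S}
|\Phi_m(H_Nf)|=|\Phi_m(HA_Nf)|\le4S\log m\,\|f\|_B\qquad(f\in B,\ N\in\mathbb N,\ m\ge4).
\end{equation}
So an uncontrolled function contributes at most a multiple of $\log m$, the same order as the gain from a hidden one, but with the possibly large constant $S$. The remedy is to keep many functions hidden at once. In the simplest case fix $N$ and $m\ge8$; let $f_0$ be any function with $\|f_0\|_B\le2$, and let $f_1,\dots,f_L$ satisfy $H_Nf_i=H_Ng_{M_i}$ with $M_i\ge m$ and $\|H_Ng_{M_i}-Hg_{M_i}\|_\infty\le1$. By \eqref{eq:theta} each hidden $f_i$ contributes $\theta(m)$ up to an error $1$, all with the same sign. So, for $a>0$,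
\[
\Big\|H_N\Big(a\sum_{i=0}^Lf_i\Big)\Big\|_\infty\ge aL(\theta(m)-1)-8Sa\log m\ge a\Big[\Big(\frac L{2\kappa}-8S\Big)\log m-L\Big].
\]
For $L=1$ this is useless, whereas for $L>16\kappa S$ the right side is large as soon as $m$ is. With infinitely many functions and weights $a_i>0$, the role of $L$ is played by the ratio of the tail $\sum_{i>k}a_i$ to the single weight $a_k$, which we want to exceed $16\kappa S$ for all large $k$. The choice $a_i=i^{-2}$ achieves this for every $S$: the tail is about $1/k$ and $a_k=1/k^2$, so the ratio tends to infinity.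

\section{Proof of strong divergence}\label{sec:proof}

Let $\{H_N\}$ have properties (A), (B), (C), and let $S$ be as in Section~\ref{sub:idea}. Put
\[
m_k=\lceil\exp(e^k)\rceil,\qquad\theta_k=\theta(m_k)\qquad(k\ge1).
\]
Thus $m_1\ge8$, $m_k$ increases and $\log m_k\ge e^k$, which will outgrow every power of $k$. Property (B) can control only finitely many $g_{m_i}$ at once, so we cut the hidden functions off at an index $K_k>k$ chosen such that
\begin{equation}\label{eq:K}
S\log m_k\sum_{i>K_k}i^{-2}\le1 .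
\end{equation}

\medskip\noindent\textbf{Construction.} Put $n_1=1$. Given $n_k$, choose $f_k$ and $n_{k+1}$ as follows.
\begin{itemize}
\item[\textbf{1.}] Choose $f_k\in C^\infty(\mathbb T)$ with $\|f_k\|_B\le2$ and
\begin{equation}\label{eq:step1}
\|H_Nf_k-H_Ng_{m_k}\|_\infty\le1\qquad\text{for all }N<n_k .
\end{equation}
This is possible: Lemma~\ref{lem:hide} gives $f_k\in C^\infty(\mathbb T)$ with $\|f_k\|_B\le1$ and $f_k=g_{m_k}$ on the finite set $\bigcup_{N<n_k}\Lambda_N$, and then $H_Nf_k=H_Ng_{m_k}$ for $N<n_k$ by (A). (We use only the weaker requirements stated, so that Section~\ref{sec:null} can reuse the rest of the proof.)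
\item[\textbf{2.}] By (B), choose $n_{k+1}>n_k$ such that for all $N\ge n_{k+1}$
\begin{align}
\|H_Nf_i-Hf_i\|_\infty&\le1\qquad\text{for }i\le k,\label{eq:step2a}\\
\|H_Ng_{m_i}-Hg_{m_i}\|_\infty&\le1\qquad\text{for }k+1<i\le K_{k+1}.\label{eq:step2b}
\end{align}
\end{itemize}

\begin{proposition}\label{prop:block}
Let $a=(a_i)$ be scalars with $|a_i|\le i^{-2}$, let $T_k(a)=\sum_{i>k}a_i$, and let $f^a=\sum_ia_if_i$, which converges absolutely in $B$. For $k\ge2$ and $n_k\le N<n_{k+1}$,
\begin{equation}\label{eq:block}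
\|H_Nf^a\|_\infty\ge\theta_k|T_k(a)|-8S|a_k|\log m_k-20 .
\end{equation}
\end{proposition}

\begin{proof}
Write $\Phi=\Phi_{m_k}$ and $s=\sum_ii^{-2}<1.65$. We evaluate $\Phi(H_N\,\cdot\,)$ on four parts of $f^a$. Since $k\ge2$ and $N\ge n_k$, the bounds \eqref{eq:step2a} and \eqref{eq:step2b} hold with $k-1$ in place of $k$.

\emph{Revealed part, $i<k$.} By \eqref{eq:step2a}, $\|H_Nf_i\|_\infty\le\|Hf_i\|_\infty+1\le3$. The contribution is at most $3s$ in absolute value.

\emph{Transitional term, $i=k$.} By \eqref{eq:S}, its contribution is at most $8S|a_k|\log m_k$ in absolute value.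

\emph{Hidden part, $k<i\le K_k$.} Since $N<n_{k+1}\le n_i$, \eqref{eq:step1} gives $\|H_Nf_i-H_Ng_{m_i}\|_\infty\le1$. By \eqref{eq:step2b}, $\|H_Ng_{m_i}-Hg_{m_i}\|_\infty\le1$. As $m_i\ge m_k$, \eqref{eq:theta} gives $\Phi(Hg_{m_i})=\theta_k$. So the contribution differs from $\theta_k\sum_{k<i\le K_k}a_i$ by at most $2s$. The latter differs from $\theta_kT_k(a)$ by at most $\theta_k\sum_{i>K_k}i^{-2}\le1$, by \eqref{eq:K}, $\theta_k\le\log m_k$ and $S\ge1$.

\emph{Rest, $i>K_k$.} The function $r=\sum_{i>K_k}a_if_i$ has $\|r\|_B\le2\sum_{i>K_k}i^{-2}$. So $|\Phi(H_Nr)|\le8S\log m_k\sum_{i>K_k}i^{-2}\le8$ by \eqref{eq:S} and \eqref{eq:K}.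

Since $\|H_Nf^a\|_\infty\ge|\Phi(H_Nf^a)|$ and $3s+2s+1+8<20$, \eqref{eq:block} follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $a_i=i^{-2}$ and $f_*=f^a$. Then $T_k(a)\ge\int_{k+1}^\infty x^{-2}\,dx=\frac1{k+1}$. By \eqref{eq:block} and \eqref{eq:theta}, for $k\ge2$ and $n_k\le N<n_{k+1}$,
\[
\|H_Nf_*\|_\infty\ge\log m_k\Big(\frac1{2\kappa(k+1)}-\frac{8S}{k^2}\Big)-20 .
\]
As $\log m_k\ge e^k$, the right side tends to $\infty$ with $k$. Every $N\ge n_2$ lies in exactly one block $[n_k,n_{k+1})$, and $k\to\infty$ as $N\to\infty$. Hence $\lim_N\|H_Nf_*\|_\infty=\infty$.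
\end{proof}

\section{The size of the divergence set}

\begin{proof}[Proof of Theorem~\ref{thm:size}]
(a) Different weights in Proposition~\ref{prop:block} give different divergent functions. We use the powers $i^{-p}$, because the tail of a combination of them still dominates its terms, and then we perturb by smooth functions to obtain density.

With $f_i$ from Section~\ref{sec:proof}, let $f^{(p)}=\sum_ii^{-p}f_i$ for $p\ge2$. Let $c_2,\dots,c_P$ be scalars, not all zero, let $a_i=\sum_{p=2}^Pc_pi^{-p}$, and let $p_0$ be the least index with $c_{p_0}\ne0$. Since $D_s$ is invariant under multiplication by nonzero scalars, we may rescale the $c_p$ and assume $|a_i|\le i^{-2}$ for all $i$. As $k\to\infty$,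
\[
T_k(a)\sim\frac{c_{p_0}}{p_0-1}\,k^{1-p_0},\qquad a_k\sim c_{p_0}k^{-p_0},
\]
while $\theta_k\ge\log m_k/(2\kappa)$ and $\log m_k\ge e^k$. So the right side of \eqref{eq:block} tends to $\infty$, and $f^a=\sum_pc_pf^{(p)}\in D_s$. If $\varphi\in C^\infty(\mathbb T)$, then $H_N\varphi$ is bounded in $C$ by (B), so also $f^a+\varphi\in D_s$.

Let $(\varphi_p)_{p\ge2}$ enumerate the trigonometric polynomials with coefficients in $\mathbb Q+i\mathbb Q$, a dense subset of $B$. Put $h_p=\varphi_p+\varepsilon_pf^{(p)}$ with $\varepsilon_p>0$ and $\varepsilon_p\|f^{(p)}\|_B\to0$. As $B$ has no isolated points, $\{\varphi_p:p\ge q\}$ is dense for every $q$; since $\|h_p-\varphi_p\|_B\to0$, the set $\{h_p\}$ is dense. A finite combination $\sum_pb_ph_p$ with not all $b_p=0$ equals $f^a+\varphi$ with $c_p=b_p\varepsilon_p$ and $\varphi=\sum_pb_p\varphi_p$, so it lies in $D_s$. In particular it is not $0$, so the $h_p$ are linearly independent, and their span has the required properties.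

(b) The set
\[
\Gamma=\bigcap_n\bigcup_{N\ge n}\{f\in B:\|H_Nf-Hf\|_\infty<1/n\}
\]
is a $G_\delta$, since $H_N,H:B\to C$ are continuous, and by (B) it contains the dense set $C^\infty(\mathbb T)$. So it is residual. On $\Gamma$ we have $\liminf_N\|H_Nf-Hf\|_\infty=0$, hence $\liminf_N\|H_Nf\|_\infty\le\|Hf\|_\infty<\infty$. Thus $D_s\cap\Gamma=\emptyset$.
\end{proof}

\section{Larger sampling sets}\label{sec:null}

Finiteness of $\Lambda_N$ was used only in step~1 of the construction, to hide $g_{m_k}$. On a closed null set one can hide with the help of the disc algebra. Recall that its boundary functions are the $q\in C$ with $\hat q(\nu)=0$ for $\nu<0$. The Rudin--Carleson theorem \cite{Rudin,Carleson} says that if $F\subset\mathbb T$ is closed and null, then every $v\in C(F)$ is the restriction to $F$ of such a $q$ with $\|q\|_\infty=\|v\|_{C(F)}$.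

\begin{proof}[Proof of Theorem~\ref{thm:null}(a)]
It suffices to carry out step~1. The set $F=\bigcup_{N<n_k}\Lambda_N$ is closed and null. If it is empty, put $h=0$. Otherwise apply the Rudin--Carleson theorem to $v=g_{m_k}|_F$ and put $h=\mathrm{Re}\,q$. As $g_{m_k}$ is real, $h=g_{m_k}$ on $F$, and $\|h\|_\infty\le\|q\|_\infty\le1$. Since $q$ has no negative frequencies, $Hq=i(q-\hat q(0))$. As $H$ maps real functions to real functions, $Hh=\mathrm{Re}\,Hq=-\mathrm{Im}(q-\hat q(0))$. Hence $h\in B$ and $\|h\|_B\le2$. In both cases $h=g_{m_k}$ on $F$, so $H_Nh=H_Ng_{m_k}$ for $N<n_k$ by (A).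

The function $h$ need not be smooth. Put $f_k=\sigma_nh$. Then $\|f_k\|_B\le2$, and
\[
\|H_Nf_k-H_Ng_{m_k}\|_\infty=\|H_N(f_k-h)\|_\infty\le\|H_N\|_{\mathcal L(B)}\|\sigma_nh-h\|_B\le1
\]
for the finitely many $N<n_k$ if $n$ is large. This is step~1; the rest of the proofs is unchanged.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:null}(b)]
Closed nowhere dense sets with complement of measure at most $\epsilon$ exist: remove from $\mathbb T$ open arcs of length $\epsilon2^{-j}$ around the $j$-th point of a dense sequence, $j\ge1$.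

The method is to apply Fej\'er means to $f\,1_{\Lambda_N}$, with a degree so small that the missing set does not matter. Let $E_N=\mathbb T\setminus\Lambda_N$. Choose positive integers $r_N\to\infty$ with $r_N|E_N|\to0$, and put
\[
A_Nf=\sigma_{r_N}(f\,1_{\Lambda_N}),\qquad H_N=HA_N .
\]
Both depend only on $f|_{\Lambda_N}$, which is (A). They are in $\mathcal L(B)$, because $\|A_Nf\|_\infty\le\|f\|_\infty$ and $A_N$ takes values in the trigonometric polynomials of degree at most $r_N$, a finite-dimensional space mapped to itself by $H$. By \eqref{eq:fejer} the kernel $F_{r_N}$ is at most $r_N+1$, and by Lemma~\ref{lem:kernel} $|\tilde F_{r_N}|\le r_N$. So by \eqref{eq:conj} the functions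
\[
A_Nf-\sigma_{r_N}f=-\sigma_{r_N}(f\,1_{E_N}),\qquad H_Nf-\sigma_{r_N}Hf=-H\sigma_{r_N}(f\,1_{E_N})
\]
are bounded by $\frac{r_N+1}{2\pi}\|f\|_\infty|E_N|\to0$. As $\sigma_{r_N}f\to f$ and $\sigma_{r_N}Hf\to Hf$ uniformly for $f\in B$, we get (C) and $\|H_Nf-Hf\|_\infty\to0$ for all $f\in B$, which contains (B).
\end{proof}

\section{Uniform boundedness cannot be relaxed}

We prove Theorem~\ref{thm:sharp}. Given $f\in B$, we want infinitely many $N$ with $HA_Nf\approx Hf$. Let $n=2^k$ be the number of samples, $t_j=2\pi j/n$, and $p=\sigma_mf$ with $m$ much smaller than $\sqrt n$. By Lemma~\ref{lem:Dn}(b), $HD_np\approx Hp=\sigma_mHf\approx Hf$. So $A_Nf\approx D_np$ would do. But $A_N$ sees $f(t_j)$ and not $p(t_j)$. We let it \emph{guess} the differences $p(t_j)-f(t_j)$ as multiples $s_jd$ of a single difference $d=f(t_{l+1})-f(t_l)$. The coefficients $s_j$ and the index $l$ range over a finite set, and we list all possibilities. For smooth $f$ we have $d=O(1/n)$, so wrong guesses do no harm if $|s_j|\le n^{7/8}+1$.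 For general $f\in B$ we must show that, for infinitely many $k$, some admissible guess is right up to a small error. The operators may have large norms; we keep them below $\psi$ by delaying their use.

\medskip\noindent\textbf{The operators.} For $k\ge3$ let $n=2^k$, and let $\varphi_j$, $D_n$ be as in \eqref{eq:Dn}, with $t_n=t_0$. Let
\[
\Sigma_k=\{s\in k^{-2}(\mathbb Z+i\mathbb Z):|s|\le2^{7k/8}+1\},
\]
and for $0\le l<n$ and $s=(s_j)\in\Sigma_k^n$ put
\[
A_{k,l,s}f=\sum_{j=0}^{n-1}\big(f(t_j)+s_j\,(f(t_{l+1})-f(t_l))\big)\varphi_j .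
\]
For each level $k$ this is a finite family. Its members use finitely many samples and, like $D_n$, they and their compositions with $H$ belong to $\mathcal L(B)$. List all these operators, level after level, as $V_1,V_2,\dots$. Choose $1=M_1<M_2<\cdots$ such that $\psi(N)\ge\|V_r\|_{B\to C}$ for all $N\ge M_r$, $r\ge2$, and put $A_N=V_r$ for $M_r\le N<M_{r+1}$, $H_N=HA_N$. Then (A) holds, $\|A_N\|_{B\to C}\le\psi(N)$ for $N\ge M_2$, and the level of $A_N$ tends to $\infty$ with $N$. Since $n\ge8$ and $\log(2n)\le k+1$, Lemma~\ref{lem:Dn}(a) gives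
\begin{equation}\label{eq:q}
\Big\|\sum_jb_j\varphi_j\Big\|_B\le12(k+1)\max_j|b_j| .
\end{equation}

\medskip\noindent\textbf{Smooth functions.} Let $f\in C^\infty(\mathbb T)$. By Lemma~\ref{lem:Dn}(b), $\|D_nf-f\|_B\le\frac2n\sum_\nu|\nu||\hat f(\nu)|\to0$ as $k\to\infty$. By \eqref{eq:q},
\[
\|A_{k,l,s}f-D_nf\|_B\le12(k+1)\,(2^{7k/8}+1)\,2\pi2^{-k}\|f'\|_\infty\to0 ,
\]
uniformly over the family of level $k$. So $\|A_Nf-f\|_\infty\to0$ and (B) holds.

\medskip\noindent\textbf{Arbitrary functions.} Let $f\in B$, regarded as a $2\pi$-periodic function on $\mathbb R$. For $k\ge1$ put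
\begin{align*}
\omega_k&=\sup\{|f(t)-f(t')|:|t-t'|\le2\pi2^{-k}\},\\
d_k&=\max_{j\in\mathbb Z}|f(2\pi(j+1)2^{-k})-f(2\pi j2^{-k})| .
\end{align*}
The differences on the grid could be much smaller than the oscillation of $f$ at the same scale, but not for all large $k$.

\begin{lemma}\label{lem:osc}
$\omega_k\le k^2d_k$ for infinitely many $k$.
\end{lemma}

\begin{proof}
For real $t$ let $t^{(i)}=2\pi2^{-i}\lfloor2^it/2\pi\rfloor$. Then $t^{(i)}\to t$, and $t^{(i+1)}-t^{(i)}$ is $0$ or one step of the grid of level $i+1$, so $|f(t^{(i+1)})-f(t^{(i)})|\le d_{i+1}$. Hence $|f(t)-f(t^{(k)})|\le\sum_{i>k}d_i$ by continuity. If $0\le t'-t\le2\pi2^{-k}$, then $t^{(k)}$ and $t'^{(k)}$ differ by at most one step of the grid of level $k$. Therefore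
\[
\omega_k\le d_k+2\sum_{i>k}d_i .
\]
Suppose the lemma fails, so that $d_i<\omega_i/i^2$ for all $i\ge k_0$. Since $\omega_i$ is nonincreasing in $i$, for $k\ge\max\{k_0,4\}$
\[
\omega_k\le2\sum_{i\ge k}\frac{\omega_i}{i^2}\le2\omega_k\sum_{i\ge k}\frac1{i^2}\le\frac{2\omega_k}{k-1}\le\frac23\,\omega_k ,
\]
so $\omega_k=0$. This contradicts $\omega_k>k^2d_k\ge0$.
\end{proof}

\begin{lemma}\label{lem:p}
Let $k\ge3$, $n=2^k$, $m=2^{\lfloor k/4\rfloor}$ and $p=\sigma_mf$. Then $\|f-p\|_\infty\le k\,\frac nm\,\omega_k\le2k\,2^{3k/4}\omega_k$.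
\end{lemma}

\begin{proof}
Dividing an interval of length $|t|$ into at most $1+\frac{n|t|}{2\pi}$ pieces of length at most $2\pi/n$, we get $|f(x)-f(x-t)|\le(1+\frac{n|t|}{2\pi})\omega_k$. Since $F_m\ge0$ has mean $1$,
\[
\|f-p\|_\infty\le\omega_k\Big(1+\frac n{2\pi}\cdot\frac1{2\pi}\int_{-\pi}^\pi|t|F_m(t)\,dt\Big).
\]
By \eqref{eq:fejer}, used with the first bound for $|t|\le\frac1{m+1}$ and the second elsewhere,
\[
\frac1{2\pi}\int_{-\pi}^\pi|t|F_m(t)\,dt\le\frac1{m+1}\Big(\frac1{2\pi}+\pi\log(\pi(m+1))\Big).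
\]
Since $1\le n/m$ and $m+1\le2m\le2\cdot2^{k/4}$, it follows that
\[
\|f-p\|_\infty\le\omega_k\,\frac nm\Big(1+\frac1{4\pi^2}+\frac12\log(2\pi)+\frac k8\log2\Big)\le\omega_k\,\frac nm\,(2+0.1\,k)\le k\,\frac nm\,\omega_k .
\]
Finally $n/m=2^{k-\lfloor k/4\rfloor}\le2\cdot2^{3k/4}$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:sharp}]
For each of the infinitely many $k$ in Lemma~\ref{lem:osc} that is so large that $2k^3\le2^{k/8}$, Lemma~\ref{lem:p} gives
\[
\|f-p\|_\infty\le2k^32^{3k/4}d_k\le2^{7k/8}d_k .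
\]
For such $k$ choose $l$ such that $d=f(t_{l+1})-f(t_l)$ has $|d|=d_k$. Then $p(t_j)=f(t_j)+s_j^*d$ with $|s_j^*|\le2^{7k/8}$; if $d=0$, then $f=p$ and we take $s_j^*=0$. Pick $s_j\in k^{-2}(\mathbb Z+i\mathbb Z)$ with $|s_j-s_j^*|\le k^{-2}$. Then $s_j\in\Sigma_k$ and
\[
A_{k,l,s}f=D_np+d\sum_j(s_j-s_j^*)\varphi_j .
\]
Use Lemma~\ref{lem:Dn}(b) with $|\hat p(\nu)|\le\|f\|_\infty$, the identity $Hp=\sigma_mHf$, \eqref{eq:q} and $|d|\le2\|f\|_\infty$ to obtain
\[
\|HA_{k,l,s}f-Hf\|_\infty\le\|f\|_\infty\sum_{|\nu|\le m}\frac{2|\nu|}n+\|\sigma_mHf-Hf\|_\infty+\frac{12(k+1)}{k^2}\,2\|f\|_\infty .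
\]
The first sum is $2m(m+1)/n\le4m^2/n\le4\cdot2^{-k/2}$. So the right side tends to $0$ along these $k$. Every $A_{k,l,s}$ occurs among the $A_N$, with $N\to\infty$ as $k\to\infty$. Hence $\liminf_N\|H_Nf-Hf\|_\infty=0$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Carleson} L. Carleson, Math. Z. 66 (1957).

\bibitem{OWR} ``Abstract. Efficiently Analyzing Functions, In Particular Multivariate Functions, Is A Key Problem In Applied Mathematics. The Area Of Applied Harmonic Analysis'', \texttt{https://www.mfo.de/document/1534/OWR\_2015\_38.pdf}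

\bibitem{Rudin} W. Rudin, Proc. AMS 7 (1956).

\bibitem{Zygmund} A. Zygmund, \emph{Trigonometric Series}.
\end{thebibliography}

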